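\title{Real closed fields without normal integer parts}

\begin{abstract}
An integer part of an ordered field is a discretely ordered subring that provides a floor for every element of the field. Every real closed field has one. We show that the real closure of $\mathbb Q(t)$, with $t$ larger than every rational number, has no integer part that is integrally closed in its field of fractions. The proof attaches to such a ring a directed system of function fields of genus zero, each with a single place at infinity, and applies the Hurwitz formula. We also show that the resulting bound is sharp, that counterexamples exist in every infinite cardinality, and that real closed fields with a large residue field, or with many small archimedean classes of values, do have integrally closed integer parts.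
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The question}

Let $E$ be an ordered field. A subring $Z\subseteq E$ (rings contain $1$) is \emph{discretely ordered} if none of its elements lies strictly between $0$ and $1$. It is an \emph{integer part} of $E$ if it is discretely ordered and for every $x\in E$ there is a unique $z\in Z$ with $z\le x<z+1$. Uniqueness follows from discreteness, since two such elements differ by less than $1$. Thus $Z$ sits in $E$ as $\mathbb Z$ sits in $\mathbb R$. A domain is \emph{normal} if it is integrally closed in its field of fractions, and a \emph{normal integer part} is an integer part that is a normal domain.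

An archimedean field has the normal integer part $\mathbb Z$. In $\mathbb Q(t)$, ordered so that $t$ exceeds every rational number, division with remainder writes each element as a polynomial plus an infinitesimal, and $\mathbb Z+t\mathbb Q[t]$ is a normal integer part (Lemma~\ref{lem:fromA}). The same recipe, discarding the small terms of an expansion, works for real closed fields. Recall that an ordered field is \emph{real closed} if positive elements are squares and polynomials of odd degree have roots; equivalently, if it has no proper algebraic extension as an ordered field. Every ordered field $E$ has a real closure $E^{rc}$, and $\mathbb Q^{rc}$ is the field of real algebraic numbers. It is known that every real closed field admits a truncation closed embedding into a field of Hahn series, and hence a truncation closed integer part, which is a model of Open Induction (induction for quantifier-free formulas).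

An integer part obtained by truncation can be far from normal. Let
\[
\Omega=\bigcup_{k,\,n}k((\varepsilon^{1/n})),
\]
where $k$ ranges over the number fields contained in $\mathbb Q^{rc}$ and $n\ge1$, and give a nonzero series the sign of its lowest coefficient. Then $\varepsilon$ is a positive infinitesimal, and $\Omega$ is real closed (Section~\ref{sec:rcf}). With $t=\varepsilon^{-1}$, truncation gives the integer part $Z_0$ consisting of the finite sums $m+\sum_{q>0}c_qt^q$ with $m\in\mathbb Z$, $q\in\mathbb Q$, $c_q\in\mathbb Q^{rc}$. It contains $t$ and $\sqrt2\,t$, so its fraction field contains $\sqrt2$, which is a root of $X^2-2$ and does not lie in $Z_0$. In a normal integer part, as in $\mathbb Z$, the equation $x^2=2y^2$ has no solution with $y\neq0$. This suggests the following question, posed as Question~12 in \cite{problem}.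

\begin{quote}
\emph{Does every real closed field admit a normal integer part?}
\end{quote}

There is a reason to guess yes. An integer part that contains $t$ need not contain $\sqrt2\,t$; it needs only some element $\sqrt2\,t+r$ with $r$ bounded, and a generic choice of $r$ destroys the relation $x^2=2y^2$. This strategy succeeds when the field has enough room (Theorem~\ref{thm:positive}). In $\mathbb Q(t)^{rc}$ there is no room: every $r$ is algebraic over $\mathbb Q(t)$, any two elements of an integer part lie on a curve over $\mathbb Q$, and the geometry of these curves decides the matter. The answer is no: \emph{the real closure of $\mathbb Q(t)$, with $t$ larger than every rational, has no normal integer part.}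

\subsection*{Notation}

An element $x$ of an ordered field $E$ is \emph{finite} if $|x|\le n$ for some $n\in\mathbb N$, \emph{infinite} otherwise, and \emph{infinitesimal} if $n|x|<1$ for all $n\in\mathbb N$. The finite elements form a valuation ring $O_E$ whose maximal ideal $\mathfrak m_E$ consists of the infinitesimals. The corresponding \emph{natural valuation} $v$ has value group $vE$, written additively so that $v(x)<0$ if and only if $x$ is infinite, and residue field $k_E=O_E/\mathfrak m_E$. The field $E$ is non-archimedean exactly when $vE\neq0$. The valuation $v$ is trivial on $\mathbb Q$, and elements algebraic over $\mathbb Q$ are finite, because $O_E$ contains $\mathbb Q$ and is integrally closed in $E$. For a subfield $L\subseteq E$ we have $O_L=O_E\cap L$, hence $vL\subseteq vE$ and $k_L\subseteq k_E$. A valuation $w$ on $E$ is \emph{convex} if its ring $O_w$ is convex, that is, $0\le a\le b\in O_w$ implies $a\in O_w$.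

For positive elements $\gamma,\delta$ of an ordered abelian group write $\gamma\ll\delta$ if $n\gamma<\delta$ for all $n\in\mathbb N$. Two positive elements are in the same \emph{archimedean class} if neither $\gamma\ll\delta$ nor $\delta\ll\gamma$, and the classes are totally ordered by $\ll$. A set $S$ of classes is \emph{coinitial} if every class is equal to or above some member of $S$.

The following condition says that any finitely many elements of $E$ behave, for the natural valuation, like Laurent series in one variable over a number field. The trivial group counts as cyclic.
\begin{itemize}
\item[$(*)$] Every finitely generated subfield $L\subseteq E$ has cyclic value group $vL$ and residue field $k_L$ of finite degree over $\mathbb Q$.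
\end{itemize}

\subsection*{Results}

\begin{theorem}\label{thm:obstruction}
Let $E$ be a non-archimedean ordered field satisfying $(*)$. If $E$ has a normal integer part, then $vE\cong\mathbb Z$ or $[k_E:\mathbb Q]\le2$.
\end{theorem}

\begin{corollary}\label{cor:answer}
No non-archimedean real closed field satisfying $(*)$ has a normal integer part. This applies to
\begin{itemize}
\item[(a)] every non-archimedean real closed field of transcendence degree $1$ over $\mathbb Q$, in particular $\mathbb Q(t)^{rc}$ with $t$ infinite;
\item[(b)] every non-archimedean real closed subfield of $\Omega$, including $\Omega$ itself, which has transcendence degree $2^{\aleph_0}$.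
\end{itemize}
\end{corollary}

\begin{theorem}\label{thm:residue}
If a real closed field $F$ has a normal integer part, so does the residue field of every convex valuation on $F$. Hence a real closed field having a convex valuation whose residue field is non-archimedean and satisfies $(*)$ has no normal integer part. Such fields exist in every infinite cardinality.
\end{theorem}

The bound $2$ in Theorem~\ref{thm:obstruction} is attained with a non-cyclic value group.

\begin{theorem}\label{thm:sharp}
There is an ordered field satisfying $(*)$ with value group $\mathbb Q$, residue field $\mathbb Q(\sqrt2)$, and a normal integer part.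
\end{theorem}

\begin{theorem}\label{thm:positive}
Let $F$ be a non-archimedean real closed field and $\kappa=|F|$. Suppose that
\begin{itemize}
\item[(i)] $\operatorname{trdeg}_{\mathbb Q}k_F=\kappa$, or
\item[(ii)] no set of fewer than $\kappa$ archimedean classes of $vF^{>0}$ is coinitial in the set of all archimedean classes of $vF^{>0}$.
\end{itemize}
Then $F$ has a normal integer part, namely one isomorphic as a ring to $\{p\in\mathbb Q[X_i:i\in I]: p(0)\in\mathbb Z\}$ for some set $I$.
\end{theorem}

\begin{corollary}\label{cor:kt}
Let $k$ be an archimedean real closed field and $F=k(t)^{rc}$ with $t>k$. Then $F$ has no normal integer part if $\operatorname{trdeg}_{\mathbb Q}k=0$, and it has one if $\operatorname{trdeg}_{\mathbb Q}k$ is infinite. In particular, having a normal integer part is not an elementary property of real closed fields.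
\end{corollary}

We do not settle which real closed fields outside these theorems have normal integer parts, for example $k(t)^{rc}$ with $0<\operatorname{trdeg}_{\mathbb Q}k<\infty$.

Section~\ref{sec:parts} replaces integer parts by $\mathbb Q$-algebras, to which function field theory applies. Section~\ref{sec:curves} shows on four curves what such an algebra allows and forbids, and Section~\ref{sec:proof} turns these examples into the proof of Theorem~\ref{thm:obstruction}. Sections~\ref{sec:rcf}, \ref{sec:conics} and \ref{sec:generic} prove the remaining results in the order stated.

\section{Integer parts and rational parts}\label{sec:parts}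

Allowing integer denominators in an integer part loses the fine information near $\mathbb Z$ but keeps the behavior at infinity.

\begin{definition}
A \emph{rational part} of an ordered field $E$ is a $\mathbb Q$-subalgebra $A\subseteq E$ with
\[
A\cap O_E=\mathbb Q\qquad\text{and}\qquad A+O_E=E .
\]
\end{definition}

The second condition says that every element of $E$ is approximated by an element of $A$ up to a finite error, and the first that the approximant is unique up to a rational number.

\begin{lemma}\label{lem:toA}
If $Z$ is an integer part of $E$, then $A=\{z/n:z\in Z,\ n\ge1\}$ is a rational part of $E$. If $Z$ is normal, so is $A$.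
\end{lemma}

\begin{proof}
The set $A$ is a $\mathbb Q$-algebra, and $A+O_E=E$ because each $x\in E$ differs from some $z\in Z$ by less than $1$. If $z/n$ is finite, then $z$ is finite, so $m\le z<m+1$ for some $m\in\mathbb Z$. Since $z-m\in Z$ lies in $[0,1)$, discreteness gives $z=m$, and $z/n\in\mathbb Q$. Let $Z$ be normal and let $y\in\operatorname{Frac}A=\operatorname{Frac}Z$ satisfy $y^m+\sum_{i=1}^m(z_i/n)y^{m-i}=0$ with $z_i\in Z$. Multiplying by $n^m$ gives $(ny)^m+\sum_{i=1}^mn^{i-1}z_i(ny)^{m-i}=0$, so $ny\in Z$ and $y\in A$.
\end{proof}

To return from $A$ to an integer part one must decide which of the elements $b+c$, $c\in\mathbb Q$, count as integers, compatibly with multiplication. A homomorphism to $\mathbb Q$, that is, a rational point of $A$, makes this decision.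

\begin{lemma}\label{lem:fromA}
Let $A$ be a rational part of $E$ and $\varphi:A\to\mathbb Q$ a ring homomorphism. Then $Z=\varphi^{-1}(\mathbb Z)$ is an integer part of $E$. If $A$ is normal, so is $Z$.
\end{lemma}

\begin{proof}
The map $\varphi$ is the identity on $\mathbb Q$. If $z\in Z$ and $0<z<1$, then $z\in A\cap O_E=\mathbb Q$ and $z=\varphi(z)\in\mathbb Z$, which is impossible. So $Z$ is discretely ordered. Let $y\in E$ and write $y=b+o$ with $b\in A$, $o\in O_E$. Then $b'=b-\varphi(b)$ lies in $\ker\varphi\subseteq Z$, and $y-b'=o+\varphi(b)$ is finite. Hence $n\le y-b'<n+1$ for some $n\in\mathbb Z$, and $z=b'+n\in Z$ satisfies $z\le y<z+1$. Let $A$ be normal and let $y\in\operatorname{Frac}Z\subseteq\operatorname{Frac}A$ be integral over $Z$. Then $y\in A$. Applying $\varphi$ to a monic equation for $y$ over $Z$ shows that the rational number $\varphi(y)$ is integral over $\mathbb Z$, so $\varphi(y)\in\mathbb Z$ and $y\in Z$.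
\end{proof}

The lemma does not require that $\operatorname{Frac}A=E$. The integer parts $\mathbb Z+t\mathbb Q[t]$ and $Z_0$ of the introduction arise from it with $\varphi$ the constant term.

We record three facts about a field $F$ with a valuation $w$.
\begin{itemize}
\item[(V1)] A finite sum of nonzero elements with pairwise distinct values has the least of these values; in particular it is nonzero.
\item[(V2)] If $F$ is algebraic over a subfield $L$, then every element of $wF$ has a positive multiple in $wL$, and the residue field of $F$ is algebraic over that of $L$.
\item[(V3)] Positive elements of an ordered abelian group that lie in distinct archimedean classes are linearly independent.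
\end{itemize}
For (V2), let $\sum_ic_ix^i=0$ be a nontrivial relation over $L$ with $x\ne0$. By (V1) two terms have the same value, so $(i-j)w(x)\in wL$ for some $i\neq j$; and if $w(x)\geq 0$, dividing by a coefficient of least value and reducing gives a nontrivial relation for the residue of $x$. For (V3), in a nontrivial integer combination the term from the largest class exceeds the sum of the others in absolute value.

\section{Four curves}\label{sec:curves}

In the first two examples $A$ is a normal rational part of $E$, $K=\operatorname{Frac}A$, and $x\in A$ is positive and infinite.

\begin{example}[two points at infinity]\label{ex:two}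
The element $x^2+1$ is not a square in $K$. Suppose $y^2=x^2+1$ with $0<y\in K$. Normality gives $y\in A$, and then $y-x=1/(y+x)$ is a nonzero infinitesimal in $A$, although $A\cap O_E=\mathbb Q$. The hyperbola $y^2=x^2+1$ has two points at infinity, where $y/x$ takes the values $1$ and $-1$. The ordering of $E$ sees only the first, and $y-x$ has its pole at the second.
\end{example}

\begin{example}[genus one]\label{ex:elliptic}
Suppose $y^2=x^3+1$ with $y\in K$, and let $L=\mathbb Q(x,y)$. The integral closure of $\mathbb Q[x]$ in $L$ is $\mathbb Q[x,y]$: if $p+qy$ with $p,q\in\mathbb Q(x)$ is integral, then its trace $2p$ and norm $p^2-q^2(x^3+1)$ are polynomials, and $q$ is a polynomial because $x^3+1$ is squarefree. Scale $v$ so that $v(x)=-2$; then $v(y)=-3$. For nonzero polynomials $p,q$ we have $v(p)=-2\deg p$ and $v(qy)=-2\deg q-3$, so by (V1) the values of nonzero elements of $\mathbb Q[x,y]$ are $0,-2,-3,-4,\dots$. The value $-1=v(y/x)$ is missing, so no element of $\mathbb Q[x,y]$ is within finite distance of $y/x$. The ring $A$ does contain such an element $b$, possibly outside $L$. Under $(*)$, Lemma~\ref{lem:trace} will show that the average of the conjugates of $b$ over $L$ is an approximant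 in $\mathbb Q[x,y]$, so that $x^3+1$ is not a square in $K$ either.
\end{example}

\begin{example}[genus zero]\label{ex:line}
Let $\pi\in\mathbb Q[s]$ be monic and irreducible of degree $d$ with a real root $\alpha$, for instance $\pi=s^d-2$. Order $L=\mathbb Q(s)$ through the embedding $s\mapsto\alpha+\varepsilon$ into $\mathbb Q(\alpha)((\varepsilon))\subseteq\Omega$. A polynomial prime to $\pi$ has nonzero constant term in $\varepsilon$, and $\pi(s)=\pi'(\alpha)\varepsilon+\cdots$ with $\pi'(\alpha)\neq 0$. So the natural valuation is the $\pi$-adic one, $vL\cong\mathbb Z$ and $k_L=\mathbb Q(\alpha)$. Let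
\[
A=\{p/\pi^n: n\ge0,\ p\in\mathbb Q[s],\ \deg p\le nd\}
\]
be the ring of functions with poles only at $\pi$. It is the intersection of the localizations $\mathbb Q[s]_{(\rho)}$, for $\rho$ monic irreducible and different from $\pi$, with the valuation ring of functions of degree at most $0$, hence it is normal. If $p/\pi^n\in A$ is finite, then $\pi^n$ divides $p$, and the quotient has degree at most $0$; so $A\cap O_L=\mathbb Q$. By partial fractions each element of $L$ is $\sum_{j=1}^np_j/\pi^j$ with $\deg p_j<d$ plus a function whose denominator is prime to $\pi$; so $A+O_L=L$. Evaluation at $s=\infty$ is a homomorphism $A\to\mathbb Q$. By Lemma~\ref{lem:fromA}, $L$ has a normal integer part. Thus residue fields of every finite degree occur in the case $vE\cong\mathbb Z$ of Theorem~\ref{thm:obstruction}.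
\end{example}

\begin{example}[ramifying a line]\label{ex:wronskian}
Keep Example~\ref{ex:line} with $d\ge2$, and try to enlarge the value group. Examples~\ref{ex:two} and \ref{ex:elliptic} suggest that the larger field must again have genus zero and a single place above $\pi$. Take the simplest candidate $\mathbb Q(u)\supseteq\mathbb Q(s)$, with $s=a(u)/b(u)$ in lowest terms and $n=\max(\deg a,\deg b)$. Let $\alpha_1,\dots,\alpha_d\in\mathbb C$ be the roots of $\pi$; they are distinct and irrational. Then $\pi(s)=N/b^d$ with $N=\prod_i(a-\alpha_ib)\in\mathbb Q[u]$ prime to $b$. Each factor has degree $n$ since $\alpha_i\notin\mathbb Q$, so $\deg N=nd$ and $u=\infty$ is not a zero of $\pi(s)$. A single place above $\pi$, with ramification index $e$, means $N=c\rho^e$ with $\rho$ irreducible over $\mathbb Q$; put $f=\deg\rho/d$, so that $n=ef$. The factors $a-\alpha_ib$ are pairwise coprime, so each complex root $\beta$ of $\rho$ is a root of multiplicity $e$ of exactly one of them. The Wronskian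
\[
W=a'b-ab'=(a-\alpha_ib)'\,b-(a-\alpha_ib)\,b'
\]
therefore vanishes to order at least $e-1$ at $\beta$, and $\rho^{e-1}$ divides $W$. Now $W\neq0$ because $s$ is not constant, and $\deg W\le2n-2$ because the terms of degree $2n-1$ cancel. Hence $(e-1)fd\le2ef-2$. For $f=1$ this reads $(e-1)d\le2(e-1)$: either $e=1$ or $d\le2$. A self-map of the line cannot be totally ramified over three points.
\end{example}

A real closed field requires residues of every degree and values divisible by every integer, and Example~\ref{ex:wronskian} shows these demands in conflict. The next section carries out the argument in general. A field of genus zero over $\mathbb Q$ need not be rational, so the Hurwitz formula takes the place of the Wronskian.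

\section{Proof of Theorem~\ref{thm:obstruction}}\label{sec:proof}

\subsection*{Function fields}

We recall what we need from \cite[Chapters 1 and 3]{Sti}. A \emph{function field} over $\mathbb Q$ is a finitely generated extension $L/\mathbb Q$ of transcendence degree $1$. A \emph{place} $P$ of $L$ is the maximal ideal of a valuation ring $O_P$ with $\mathbb Q\subseteq O_P\ne L$. Every such ring is a discrete valuation ring, with valuation $v_P$ onto $\mathbb Z$, and $\deg P=[O_P/P:\mathbb Q]$ is finite. The place $P$ is a \emph{pole} of $y$ if $v_P(y)<0$. If $L'/L$ is finite, a place $P'$ of $L'$ \emph{lies over} $P$, written $P'|P$, if $O_{P'}\cap L=O_P$; then $e(P'|P)$ is the index of the value groups and $f(P'|P)$ the degree of the residue fields, so $\deg P'=f(P'|P)\deg P$.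

Now let $L$ and $L'\supseteq L$ be function fields in which $\mathbb Q$ is algebraically closed, of genera $g$ and $g'$. Let $\mathcal L(nP)$ be the space of $y\in L$ with $v_P(y)\ge-n$ and no pole other than $P$, and $\ell(nP)$ its dimension over $\mathbb Q$.
\begin{itemize}
\item[(F1)] For each place $P$, some $y\in L\setminus\mathbb Q$ has $P$ as its only pole.
\item[(F2)] For $x\in L\setminus\mathbb Q$, the integral closure of $\mathbb Q[x]$ in $L$ is the intersection of the rings $O_Q$ over all places $Q$ that are not poles of $x$.
\item[(F3)] (Riemann--Roch) $\ell(nP)=n\deg P+1-g$ for large $n$.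
\item[(F4)] (Hurwitz, Dedekind) $2g'-2=[L':L](2g-2)+\deg\operatorname{Diff}$, where the different divisor satisfies $\operatorname{Diff}\ge\sum_{P'}(e(P'|P)-1)P'$.
\item[(F5)] $\sum_{P'|P}e(P'|P)f(P'|P)=[L':L]$.
\item[(F6)] The integral closure of $O_P$ in $L'$ is $\bigcap_{P'|P}O_{P'}$, and $\operatorname{Tr}_{L'/L}$ maps it into $O_P$.
\end{itemize}
We also use twice the following count. Let $O\supseteq\mathbb Q$ be a discrete valuation ring with fraction field $L$, valuation $v$ onto $\mathbb Z$, uniformizer $\tau$ and residue field of degree $d$ over $\mathbb Q$. Each quotient $\tau^{-j}O/\tau^{-j+1}O$ is isomorphic to the residue field, so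
\begin{equation}\label{eq:count}
\dim_{\mathbb Q}\{u\in L:v(u)\ge-N\}/O=Nd\qquad(N\ge0).
\end{equation}

\subsection*{The fraction field has transcendence degree one}

Let $E$ be non-archimedean, satisfy $(*)$ and have a normal integer part. By Lemma~\ref{lem:toA} it has a normal rational part $A$. Put $K=\operatorname{Frac}A\subseteq E$. Since $A+O_E=E\ne O_E$, there is an infinite $x\in A$; fix it. Every element of $A\setminus\mathbb Q$ is infinite, hence transcendental over $\mathbb Q$.

\begin{lemma}\label{lem:constants}
The field $\mathbb Q$ is algebraically closed in $K$.
\end{lemma}

\begin{proof}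
If $\alpha\in K$ is algebraic over $\mathbb Q$, it is integral over $\mathbb Q\subseteq A$, so $\alpha\in A$ by normality. It is also finite, so $\alpha\in A\cap O_E=\mathbb Q$.
\end{proof}

The field $E$ may have large transcendence degree, as $\Omega$ does, so curves do not appear at once. They appear because $A$ embeds, modulo $\mathbb Q$, into $E/O_E$: under $(*)$ the room available in $E/O_E$ grows linearly with the order of the pole, while polynomials in two variables need quadratic room.

\begin{lemma}\label{lem:trdeg}
We have $\operatorname{trdeg}_{\mathbb Q}K=1$.
\end{lemma}

\begin{proof}
The element $x$ is transcendental. If the transcendence degree were at least $2$, there would be algebraically independent $y_1,y_2\in A$, since $A$ generates $K$. Both are infinite. Let $L=\mathbb Q(y_1,y_2)$. By $(*)$ the group $vL$ is cyclic, and it is nonzero, so we may normalize $vL=\mathbb Z$; moreover $d=[k_L:\mathbb Q]$ is finite. Let $M=\max(-v(y_1),-v(y_2))>0$, and let $V_n\subseteq A$ be the span of the monomials $y_1^iy_2^j$ with $0\le i,j\le n$, of dimension $(n+1)^2$. Its elements have value at least $-2nM$. The kernel of the map $V_n\to\{u\in L:v(u)\ge-2nM\}/O_L$ lies in $A\cap O_E=\mathbb Q$,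 so \eqref{eq:count} gives $(n+1)^2\le2nMd+1$. This says $n+2\le2Md$, which fails for $n=2Md$.
\end{proof}

Call $L$ \emph{admissible} if it is a finitely generated subfield of $K$ containing $x$. By the two lemmas, $L$ is a function field in which $\mathbb Q$ is algebraically closed. The ring $O_L=O_E\cap L$ contains $\mathbb Q$ and omits $x$, so it is the ring of a place $P_L$, which is a pole of $x$ and has degree $[k_L:\mathbb Q]$. Adjoining finitely many elements of $A$ to an admissible field gives an admissible field. If $L\subseteq L'$ are admissible, then $L'/L$ is finite, $P_{L'}$ lies over $P_L$, and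
\[
e(P_{L'}|P_L)=(vL':vL),\qquad f(P_{L'}|P_L)=[k_{L'}:k_L].
\]

\subsection*{One place at infinity}

The ordering controls a single place of $L$. The next lemma, which generalizes Example~\ref{ex:two}, shows that this place controls $A\cap L$.

\begin{lemma}\label{lem:onepole}
Let $L$ be admissible. Every element of $(A\cap L)\setminus\mathbb Q$, in particular $x$, has $P_L$ as its only pole. The ring $A\cap L$ equals $\bigcap_{Q\ne P_L}O_Q$ and is the integral closure of $\mathbb Q[x]$ in $L$. If $L'\supseteq L$ is admissible, then $P_{L'}$ is the only place of $L'$ over $P_L$.
\end{lemma}

\begin{proof}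
Let $y\in(A\cap L)\setminus\mathbb Q$. It is infinite, so $P_L$ is a pole of $y$. Suppose $P_1\neq P_L$ is another pole, and take $h\in L\setminus\mathbb Q$ with $P_1$ as only pole, by (F1). Then $h\in O_Q$ for every $Q$ that is not a pole of $y$, so $h$ is integral over $\mathbb Q[y]\subseteq A$ by (F2), and $h\in A$ by normality. Also $h\in O_{P_L}\subseteq O_E$. Hence $h\in A\cap O_E=\mathbb Q$, a contradiction. This proves the first claim and the inclusion $A\cap L\subseteq\bigcap_{Q\neq P_L}O_Q$. By (F2) and the first claim for $x$, this intersection is the integral closure of $\mathbb Q[x]$ in $L$, which lies in $A$ by normality. Finally, a place of $L'$ over $P_L$ is a pole of $x$, so it equals $P_{L'}$ by the first claim for $L'$.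
\end{proof}

\subsection*{Approximation inside an admissible field}

An element $a\in L$ has an approximant $b\in A$, but $b$ may lie in a larger field $L'$. The trace brings $b$ back to $L$. The trace of $b-a$ is integral at $P_L$ when $b-a$ is integral at all places over $P_L$, whereas the ordering gives this at $P_{L'}$ only. Lemma~\ref{lem:onepole} says that there is no other place.

\begin{lemma}\label{lem:trace}
For admissible $L$ we have $L=(A\cap L)+O_{P_L}$.
\end{lemma}

\begin{proof}
Let $a\in L$ and choose $b\in A$ with $b-a\in O_E$. Let $L'=L(b)$, which is admissible, $D=[L':L]$ and $\operatorname{Tr}=\operatorname{Tr}_{L'/L}$. By Lemma~\ref{lem:onepole} for $L'$, the element $b$ is integral over $\mathbb Q[x]$. Its conjugates over $L$ satisfy the same monic equation, so their sum $\operatorname{Tr}(b)\in L$ is integral over $\mathbb Q[x]$, and $\operatorname{Tr}(b)\in A\cap L$ by Lemma~\ref{lem:onepole} for $L$. Further, $b-a\in O_E\cap L'=O_{P_{L'}}$. As $P_{L'}$ is the only place over $P_L$, (F6) gives $\operatorname{Tr}(b-a)\in O_{P_L}$. Since $\operatorname{Tr}(a)=Da$,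
\[
a=\tfrac1D\operatorname{Tr}(b)-\tfrac1D\operatorname{Tr}(b-a)\in(A\cap L)+O_{P_L}.
\]
Division by $D$ is allowed because both rings contain $\mathbb Q$.
\end{proof}

So every principal part at $P_L$ belongs to a function with no other pole. The genus counts the principal parts for which this fails; in Example~\ref{ex:elliptic} it was the simple pole.

\begin{lemma}\label{lem:genus}
Every admissible field has genus $0$.
\end{lemma}

\begin{proof}
Let $P=P_L$ and $n\ge0$. By Lemma~\ref{lem:onepole}, $\mathcal L(nP)=\{y\in A\cap L:v_P(y)\ge-n\}$. Consider the map $\mathcal L(nP)\to\{u\in L:v_P(u)\ge-n\}/O_P$. Its kernel lies in $A\cap O_E$ and so equals $\mathbb Q$. It is surjective: by Lemma~\ref{lem:trace} write $u=y+o$ with $y\in A\cap L$ and $o\in O_P$; then $v_P(y)\ge\min(v_P(u),v_P(o))\ge-n$. By \eqref{eq:count}, $\ell(nP)=n\deg P+1$ for all $n\geq 0$, and (F3) gives $g=0$.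
\end{proof}

\subsection*{The Hurwitz inequality}

\begin{lemma}\label{lem:hurwitz}
Let $L_0\subseteq L$ be admissible, $d=\deg P_{L_0}$, $e=e(P_L|P_{L_0})$ and $f=f(P_L|P_{L_0})$. Then
\begin{equation}\label{eq:hurwitz}
(e-1)fd\le2ef-2 .
\end{equation}
Consequently $e=1$ if $d\ge4$, and also if $d=3$ and $f=1$.
\end{lemma}

\begin{proof}
Since $P_L$ is the only place over $P_{L_0}$, (F5) gives $[L:L_0]=ef$, and $\deg P_L=fd$. Both genera are $0$, so (F4) gives $-2=-2ef+\deg\operatorname{Diff}\ge-2ef+(e-1)fd$, which is \eqref{eq:hurwitz}. Suppose $e\ge2$. If $d\ge4$, then $e-1\ge e/2$ gives $(e-1)fd\ge2ef$, contradicting \eqref{eq:hurwitz}. If $d=3$ and $f=1$, then \eqref{eq:hurwitz} says $3(e-1)\le2(e-1)$, which is false.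
\end{proof}

For $d=3$ the inequality alone does not force $e=1$: the triple $(e,f,d)=(2,2,3)$ gives $6\le6$. This is why residue fields of degree $3$ are treated separately below. For $d\le2$ and $f=1$ the inequality allows every $e$.

\begin{proof}[Proof of Theorem~\ref{thm:obstruction}]
Suppose that $vE$ is not cyclic and $[k_E:\mathbb Q]\ge3$, possibly infinite. The hypotheses concern $E$ while Lemma~\ref{lem:hurwitz} concerns subfields of $K$, so we first realize residues and values of $E$ in $K$.

\emph{Residues.} Let $c\in k_E$ and lift it to $c'\in O_E$. Since $A$ approximates only up to finite error, we scale by $x$: take $b\in A$ with $b-c'x\in O_E$. Then $b/x-c'=(b-c'x)/x\in\mathfrak m_E$, so $c$ is the residue of $b/x\in\mathbb Q(x,b)$. If $[k_E:\mathbb Q]\ge4$, do this for four elements of $k_E$ that are linearly independent over $\mathbb Q$ and adjoin the elements $b$ to $\mathbb Q(x)$; this gives an admissible $L_0$ with $d=\deg P_{L_0}\ge4$. If $[k_E:\mathbb Q]=3$, do it for a basis of $k_E$; this gives an admissible $L_0$ with $k_{L_0}=k_E$ and $d=3$.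

\emph{Values.} The group $vL_0$ is cyclic and $vE$ is not, so there is $\gamma\in vE\setminus vL_0$, and after a change of sign $\gamma<0$. Take $a\in E$ with $v(a)=\gamma$ and $b\in A$ with $b-a\in O_E$. Then $v(b)=\gamma$ by (V1). The field $L=L_0(b)$ is admissible, and $e=(vL:vL_0)\ge2$. If $[k_E:\mathbb Q]=3$, then $k_{L_0}\subseteq k_L\subseteq k_E=k_{L_0}$, so $f=1$.

In both cases Lemma~\ref{lem:hurwitz} gives $e=1$, a contradiction. Hence $[k_E:\mathbb Q]\le2$ or $vE$ is cyclic, and a nonzero cyclic ordered group is isomorphic to $\mathbb Z$.
\end{proof}

\begin{remark}
Condition $(*)$ enters only in Lemma~\ref{lem:trdeg}. It cannot be dropped: $\mathbb R(t)^{rc}$ has nonzero divisible value group and residue field $\mathbb R$, and it has a normal integer part by Corollary~\ref{cor:kt}. Normality enters in Lemmas~\ref{lem:constants} and \ref{lem:onepole}; for the integer part $Z_0$ of $\Omega$, Lemma~\ref{lem:constants} already fails. The non-archimedean hypothesis provides $x$; an archimedean field has $vE=0$, is its own residue field, and has the normal integer part $\mathbb Z$.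
\end{remark}

\section{Real closed fields without normal integer parts}\label{sec:rcf}

\begin{proof}[Proof of Corollary~\ref{cor:answer}]
Let $F$ be a non-archimedean real closed field. Positive elements have $n$-th roots and $v(y)=v(|y|)$, so $vF$ is divisible; being nonzero, it is not cyclic. The residue of $2^{1/n}\in F$ is a root of the irreducible polynomial $X^n-2$, so $[k_F:\mathbb Q]$ is infinite. If $F$ satisfies $(*)$, Theorem~\ref{thm:obstruction} excludes a normal integer part. It remains to verify $(*)$ in the two cases.

(a) Let $\operatorname{trdeg}_{\mathbb Q}F=1$ and let $L\subseteq F$ be finitely generated. If $L$ is algebraic over $\mathbb Q$, it is a number field all of whose elements are finite, so $vL=0$ and $k_L\cong L$. Otherwise $L$ is a function field and $F$ is algebraic over $L$. By (V2), $vL=0$ would force $vF=0$, since ordered groups are torsion-free. So $\mathbb Q\subseteq O_L\neq L$, and $O_L$ is the ring of a place of $L$: it is discrete, with residue field finite over $\mathbb Q$.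

(b) The coefficients of a series in $\Omega$ are real numbers, so a nonzero series is infinite, of value $0$, or infinitesimal according as its lowest exponent is negative, zero or positive. Thus the natural valuation is the $\varepsilon$-adic one. The fields $k((\varepsilon^{1/n}))$ form a directed family, so a finitely generated subfield $L$ of $\Omega$ lies in one of them; then $vL\subseteq\frac1n\mathbb Z$ is cyclic and $k_L\subseteq k$. Hence every subfield of $\Omega$ satisfies $(*)$.

To see that $\Omega$ is real closed, recall that a valued field is \emph{henselian} if every simple root in the residue field of the reduction of a monic polynomial over the valuation ring lifts to a root of the polynomial. Each $k((\varepsilon^{1/n}))$ is complete for a discrete valuation, hence henselian. A polynomial over $O_\Omega$ together with a residue root involves finitely many elements, which come from one member of the family, so $\Omega$ is henselian. Its residue field $\mathbb Q^{rc}$ is real closed and its value group $\mathbb Q$ is divisible. An ordered field with a convex henselian valuation having these two properties is real closed \cite[Theorem 4.3.7]{EP}. Finally, $\Omega$ is a countable union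 of fields of cardinality $2^{\aleph_0}$. A field of characteristic $0$ has cardinality $\max(\aleph_0,\operatorname{trdeg}_{\mathbb Q})$, so $\operatorname{trdeg}_{\mathbb Q}\Omega=2^{\aleph_0}$.
\end{proof}

A convex valuation cuts off all elements beyond a certain size. An integer part survives the cut, and this transports the obstruction to fields that do not satisfy $(*)$.

\begin{proof}[Proof of Theorem~\ref{thm:residue}]
Let $O_w\subseteq F$ be a convex valuation ring with maximal ideal $\mathfrak m_w$, residue field $F_w$ and residue map $x\mapsto\bar x$. The ideal $\mathfrak m_w$ is convex: if $0<a\le b\in\mathfrak m_w$, then $0<1/b\le1/a$ and $1/b\notin O_w$, so $1/a\notin O_w$. Therefore $F_w$ is ordered by declaring $\bar x>0$ when $x>0$ and $x\notin\mathfrak m_w$, and $x\le y$ implies $\bar x\le\bar y$. The field $F_w$ is real closed: a positive element of $O_w$ has a square root in $F$, a monic polynomial of odd degree over $O_w$ has a root in $F$, and these roots lie in $O_w$ because $O_w$ is integrally closed.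

Let $Z$ be a normal integer part of $F$ and $Z_w=Z\cap O_w$. A positive $z\in Z_w$ satisfies $z\ge1$, so $\bar z\ge1$. Hence the residue map embeds $Z_w$ into $F_w$ as an ordered ring with discretely ordered image $\overline{Z_w}$. For $x\in O_w$ take $z\in Z$ with $z\le x<z+1$. Then $|z|\le|x|+1$, so $z\in O_w$ by convexity, and $\bar z\le\bar x\le\bar z+1$. If $\bar x<\bar z+1$, then $\bar z$ is the required element for $\bar x$; otherwise $\bar x=\bar z+1$ lies in $\overline{Z_w}$ and is itself the required element. If $y\in\operatorname{Frac}Z_w\subseteq\operatorname{Frac}Z$ is integral over $Z_w$, then $y\in Z$ since $Z$ is normal and $y\in O_w$ since $O_w$ is integrally closed in $F$; so $y\in Z_w$. Thus $\overline{Z_w}\cong Z_w$ is a normal integer part of $F_w$. The second assertion follows from Corollary~\ref{cor:answer}, which applies because $F_w$ is real closed.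

Let $\kappa$ be an infinite cardinal and $F_0=\mathbb Q(t)^{rc}$ with $t$ infinite. An ordered field $E$ extends to $E(s)$ with $s>E$ by giving a polynomial the sign of its leading coefficient. Iterating this, with unions at limit stages, we order $L=F_0(t_i:i<\kappa)$ so that $t_i>F_0(t_j:j<i)$ for all $i$. Let $F=L^{rc}$, so $|F|=\kappa$, and let $O_w$ be the convex hull of $F_0$ in $F$. It is a ring containing the valuation ring $O_F$, hence a valuation ring, and $w$ is trivial on $F_0$. We have $t_i>F_0$, and $t_i/t_j^n>F_0$ for $j<i$ and all $n$; so $0<-w(t_j)\ll-w(t_i)$. By (V3), distinct monomials in the $t_i$ have distinct values, and by (V1) the value of a nonzero polynomial is that of one of its monomials, all others having larger value. In a quotient of value $0$ these two monomials coincide, and the residue is the quotient of their coefficients. So the residue field of $L$ is $F_0$. By (V2), $F_w$ is an ordered algebraic extension of the real closed field $F_0$, so $F_w=F_0$. This field is non-archimedean and satisfies $(*)$ by the proof of Corollary~\ref{cor:answer}(a).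
\end{proof}

\section{A tower of conics}\label{sec:conics}

Inequality \eqref{eq:hurwitz} indicates how to attain the bound $2$. For $d=2$ and $f=1$ it is an equality, so the extension ramifies only at the distinguished place, which consists of two conjugate points. The maps $s\mapsto s^m$ of the line are totally ramified at the two points $0$ and $\infty$ and nowhere else. To make these points conjugate over $\mathbb Q$, we let the nontrivial automorphism of $\mathbb Q(\sqrt2)$ interchange them.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Let $k=\mathbb Q(\sqrt2)\subseteq\mathbb R$ with conjugation $c\mapsto\overline c$. Let $B$ be the ring of finite sums $\sum_{q\in\mathbb Q}c_qz^q$ with $c_q\in k$ and $z^qz^{q'}=z^{q+q'}$. Give a nonzero sum the sign of the coefficient of its largest exponent, and extend this ordering to $E=\operatorname{Frac}B=\bigcup_nk(z^{1/n})$. Since $k$ is archimedean, the natural value of a nonzero element of $B$ is minus its largest exponent. So $vE=\mathbb Q$, and the residue of a quotient of value $0$ is a quotient of leading coefficients, which gives $k_E=k$. A finitely generated subfield lies in some $k(z^{1/n})$, whose value group is $\frac1n\mathbb Z$, so $(*)$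 holds.

Let $\sigma$ be the automorphism $\sum c_qz^q\mapsto\sum\overline{c_q}z^{-q}$ of $B$, extended to $E$; it does not respect the ordering and is not required to. Let
\[
A=B^\sigma=\Big\{\sum c_qz^q:\ c_{-q}=\overline{c_q}\ \text{for all }q\Big\},
\]
a $\mathbb Q$-subalgebra of $E$. We verify the hypotheses of Lemma~\ref{lem:fromA}.

\emph{$A$ is normal.} The ring $B$ is the directed union of the principal ideal domains $k[z^{1/n},z^{-1/n}]$, and a monic equation for a fraction takes place in one of them, so $B$ is normal. An element of $\operatorname{Frac}A$ that is integral over $A$ therefore lies in $B$; it is fixed by $\sigma$, so it lies in $A$.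

\emph{$A\cap O_E=\mathbb Q$.} A finite element of $A$ has no term with positive exponent, hence by symmetry none with negative exponent, so it is some $c_0=\overline{c_0}\in\mathbb Q$.

\emph{$A+O_E=E$.} Let $y\in k(s)$ with $s=z^{1/n}$. Division with remainder writes $y$ as $\sum_{j=1}^mc_js^j$ plus a finite element. Then $a=\sum_{j=1}^m(c_js^j+\overline{c_j}s^{-j})$ lies in $A$, the added terms are infinitesimal, and $y-a\in O_E$.

\emph{A rational point.} The map $\varphi(\sum c_qz^q)=\sum c_q$ is a ring homomorphism $B\to k$. On $A$ we have $\overline{\sum c_q}=\sum c_{-q}=\sum c_q$, so $\varphi(A)\subseteq\mathbb Q$.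

By Lemma~\ref{lem:fromA}, $\varphi^{-1}(\mathbb Z)\cap A$ is a normal integer part of $E$.
\end{proof}

\begin{remark}
The curves here are conics. For $s=z^{1/n}$ put $u=s+s^{-1}$ and $y=\sqrt2\,(s-s^{-1})$; both lie in $A$ and satisfy $2u^2-y^2=8$. The ring $k[s,s^{-1}]^\sigma$ is spanned over $\mathbb Q$ by $1$, the elements $s^j+s^{-j}$, which are polynomials in $u$ by the recursion $s^{j+1}+s^{-j-1}=u(s^j+s^{-j})-(s^{j-1}+s^{-j+1})$, and the elements $\sqrt2\,(s^j-s^{-j})=y\,(s^{j-1}+s^{j-3}+\dots+s^{-j+1})$. So it equals $\mathbb Q[u,y]$. At the two points at infinity $y/u=\pm\sqrt2$, in contrast with the rational values $\pm1$ in Example~\ref{ex:two}, and $\varphi$ is evaluation at $(u,y)=(2,0)$. The field $\operatorname{Frac}A$ is fixed by $\sigma$ and omits $\sqrt2$, although $y/u$ has residue $\sqrt2$.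
\end{remark}

\section{Polynomial rings as rational parts}\label{sec:generic}

A polynomial ring over $\mathbb Q$ is normal and has a rational point, so by Lemma~\ref{lem:fromA} it suffices to build a rational part of $F$ that is a polynomial ring. We adjoin one approximant $b=a+r$, with $r$ finite, at a time. The difficulty is to keep new polynomial expressions infinite. For $A=\mathbb Q[t]$ and $a=\sqrt2\,t$ we have
\[
b^2-2t^2=2\sqrt2\,tr+r^2 .
\]
The choice $r=0$ gives the relation of the introduction, and $r=1/t$ gives a finite element that is not rational. The expression is infinite if $v(r)=0$, or if $r$ is an infinitesimal with $v(r)\ll -v(t)$. Hypotheses (i) and (ii) supply elements of these two kinds that work for all polynomials at once.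

\begin{lemma}\label{lem:generic}
Let $F$ and $\kappa$ be as in Theorem~\ref{thm:positive}, and let $E\subseteq F$ be a subfield with $\operatorname{trdeg}_{\mathbb Q}E<\kappa$. There is $r\in O_F$ such that for every $q=\sum_jq_jX^j\in E[X]$, if $q(r)$ is finite then all $q_j$ are finite.
\end{lemma}

\begin{proof}
Both $\operatorname{trdeg}_{\mathbb Q}k_E$ and the rational rank of $vE$ (the largest size of a linearly independent subset) are at most $\operatorname{trdeg}_{\mathbb Q}E$; see \cite[Theorem 3.4.3 and its proof]{EP}. The reason is that lifts of algebraically independent residues are algebraically independent, as in the proof of (V2), and so are elements with independent values, by (V1). We may assume $q\ne0$.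

\emph{Case} (i). Since $\operatorname{trdeg}_{\mathbb Q}k_E<\kappa=\operatorname{trdeg}_{\mathbb Q}k_F$, there is $r\in O_F$ whose residue $\bar r$ is transcendental over $k_E$. Let $q_i$ be a coefficient of least value. Then $q/q_i$ has coefficients in $O_E$ and reduces to a nonzero polynomial over $k_E$, which does not vanish at $\bar r$. So $v(q(r))=v(q_i)=\min_jv(q_j)$, and the claim follows.

\emph{Case} (ii). By (V3), $vE$ meets fewer than $\kappa$ archimedean classes of $vF^{>0}$. These classes are not coinitial, so some class lies strictly below all of them: there is $r\in F$ with $\gamma=v(r)>0$ and $\gamma\ll\delta$ for all $0<\delta\in vE$. No positive multiple $\delta=n\gamma$ lies in $vE$, since otherwise $n\gamma<\delta=n\gamma$. Hence the values $v(q_j)+j\gamma$ with $q_j\ne0$ are pairwise distinct, and $v(q(r))=\min_j(v(q_j)+j\gamma)$ by (V1). If $v(q_j)<0$ for some $j$, then $j\gamma<-v(q_j)$, so $v(q_j)+j\gamma<0$ and $q(r)$ is infinite.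
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
Enumerate $F=\{a_\alpha:\alpha<\kappa\}$. We construct an increasing chain of subrings $A_\alpha\subseteq F$, $\alpha\le\kappa$, such that $A_\alpha$ is a polynomial ring over $\mathbb Q$ in at most $|\alpha|$ variables, the variables of $A_\alpha$ are among those of $A_\beta$ for $\alpha<\beta$, $A_\alpha\cap O_F=\mathbb Q$, and $a_\alpha\in A_{\alpha+1}+O_F$. Put $A_0=\mathbb Q$ and take unions at limit stages; these preserve the conditions.

At a successor stage write $a=a_\alpha$. If $a\in A_\alpha+O_F$, put $A_{\alpha+1}=A_\alpha$. Otherwise let $E=\operatorname{Frac}(A_\alpha)(a)$. Its transcendence degree is at most $|\alpha|+1<\kappa$; this is where the size $\kappa=|F|$ in the hypotheses is needed. Take $r$ as in Lemma~\ref{lem:generic}, and put $b=a+r$ and $A_{\alpha+1}=A_\alpha[b]$. Then $a=b-r\in A_{\alpha+1}+O_F$.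

We claim that $p(b)$ is infinite for every $p=\sum_{i\le d}p_iX^i\in A_\alpha[X]$ of degree $d\ge1$. Write $p(a+X)=\sum_jq_jX^j\in E[X]$; the two top coefficients are
\[
q_d=p_d,\qquad q_{d-1}=p_{d-1}+d\,p_d\,a .
\]
Suppose $p(b)=\sum_jq_jr^j$ is finite. By the lemma both coefficients are finite. Then $p_d\in A_\alpha\cap O_F=\mathbb Q$ and $p_d\neq0$, so
\[
a=-\frac{p_{d-1}}{d\,p_d}+\frac{q_{d-1}}{d\,p_d}\in A_\alpha+O_F,
\]
contrary to the case assumption. The claim gives $p(b)\neq0$, so $b$ is transcendental over $\operatorname{Frac}A_\alpha$ and $A_{\alpha+1}$ is a polynomial ring in one more variable. It also gives $A_{\alpha+1}\cap O_F=A_\alpha\cap O_F=\mathbb Q$.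

The ring $A=A_\kappa$ is a rational part of $F$ and a polynomial ring over $\mathbb Q$, hence a unique factorization domain and normal. Let $\varphi:A\to\mathbb Q$ send every variable to $0$. By Lemma~\ref{lem:fromA}, $\varphi^{-1}(\mathbb Z)=\{p\in A:p(0)\in\mathbb Z\}$ is a normal integer part of $F$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:kt}]
If $\operatorname{trdeg}_{\mathbb Q}k=0$, then $F$ is non-archimedean of transcendence degree $1$, and Corollary~\ref{cor:answer}(a) applies. Let $\operatorname{trdeg}_{\mathbb Q}k$ be infinite, so that $\operatorname{trdeg}_{\mathbb Q}k=|k|=|F|$. Since $k$ is archimedean, the natural valuation on $k(t)$ is given by minus the degree and has residue field $k$. By (V2), $k_F$ is an ordered algebraic extension of the real closed field $k$, so $k_F=k$, and Theorem~\ref{thm:positive}(i) applies. The first-order theory of real closed fields is complete, so $\mathbb Q(t)^{rc}$ and $\mathbb R(t)^{rc}$ are elementarily equivalent, and only the second has a normal integer part.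
\end{proof}

\begin{example}\label{ex:orders}
The direction in hypothesis (ii) matters. Order $\mathbb Q(t_0,t_1,t_2,\dots)$ by ordering the monomials lexicographically, with the exponent of $t_0$ most significant, and giving a polynomial the sign of the coefficient of its largest monomial. Every $t_n$ is infinite and $t_{n+1}^m<t_n$ for all $m$. The archimedean classes of positive values are those of $-v(t_0)\gg-v(t_1)\gg\cdots$, and by (V2) the real closure $F$ has the same classes. There is no least class, so no finite set of classes is coinitial; $F$ is countable, and it has a normal integer part by Theorem~\ref{thm:positive}(ii). If instead $t_0>\mathbb Q$ and $t_{n+1}>\mathbb Q(t_0,\dots,t_n)$ for all $n$, the real closure is the field constructed in the proof of Theorem~\ref{thm:residue} for $\kappa=\aleph_0$, and it has no normal integer part.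
\end{example}

\begin{thebibliography}{9}

\bibitem{problem}
``Abstract. New striking analogies between H.~Hahn's fields of generalised series with real coefficients, G.~H.~Hardy's field of germs of real valued functions, a\ldots'', \texttt{https://www.mfo.de/document/1651c/OWR\_2016\_60.pdf}.

\bibitem{EP}
Engler and Prestel, \emph{Valued Fields}.

\bibitem{Sti}
H.~Stichtenoth, \emph{Algebraic Function Fields and Codes}.

\end{thebibliography}
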